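\title{Subalgebras generated by Chern classes in the cohomology of the Lagrangian Grassmannian}

\begin{abstract}
Let $e_1,\dots,e_n$ be the Chern classes of the tautological quotient bundle on the Lagrangian Grassmannian $LG(n,2n)$. For all $1\le m\le n$ we compute the Hilbert series of the subalgebra of $H^*(LG(n,2n);\mathbb{Q})$ generated by $e_1,\dots,e_m$, as an explicit sum of $q$-binomial coefficients. Equivalently, if $k$ is the largest odd integer with $k\le m$, the dimension in degree $d$ is the number of subsets of $\{1,\dots,n\}$ with sum $d$ that omit at most $k$ positive integers below their maximum. The proof cuts the subalgebra into layers and identifies each layer with the dual of the span of products of at most $k$ Chern classes. The key step turns an integration-by-parts identity into an overdetermined system of differential equations and compares leading terms.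
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $n\ge1$ and fix a symplectic form on $\mathbb{C}^{2n}$. The Lagrangian Grassmannian $LG(n,2n)$ parametrizes the $n$-dimensional subspaces $L\subseteq\mathbb{C}^{2n}$ on which the form vanishes. It is a connected smooth projective variety of complex dimension
\[
N_n=\binom{n+1}{2}.
\]
Let $e_1,\dots,e_n$ be the Chern classes of the tautological quotient bundle, whose fiber at $L$ is $\mathbb{C}^{2n}/L$, and grade cohomology by half the topological degree, so that $\deg e_i=i$. The rational cohomology ring has the standard presentation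
\begin{equation}\label{eq:presentation}
R_n=H^*(LG(n,2n);\mathbb{Q})=\mathbb{Q}[e_1,\dots,e_n]\Big/\Big(e_i^2+2\sum_{a=1}^{i}(-1)^a e_{i+a}e_{i-a}\ :\ i=1,\dots,n\Big),
\end{equation}
where $e_0=1$ and $e_j=0$ for $j>n$, and its Hilbert series is $\prod_{i=1}^n(1+q^i)$. Here $\operatorname{Hilb}(V,q)=\sum_d\dim_{\mathbb{Q}}(V_d)\,q^d$ for a graded vector space $V$. We put $R_0=\mathbb{Q}$.

For $m\ge0$ let $A_{n,m}\subseteq R_n$ be the subalgebra generated by $e_1,\dots,e_m$. The chain
\[
\mathbb{Q}=A_{n,0}\subseteq A_{n,1}\subseteq\dots\subseteq A_{n,n}=R_n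
\]
measures how much of the cohomology the first $m$ Chern classes reach, and the question is how large each step is in each degree. With the $q$-binomial coefficients
\[
\genfrac{[}{]}{0pt}{0}{a+b}{b}_q=\prod_{i=1}^{b}\frac{1-q^{a+i}}{1-q^{i}}\qquad(a,b\ge0),
\]
the answer is as follows.

\begin{theorem}\label{thm:formula}
For all $1\le m\le n$,
\[
\operatorname{Hilb}(A_{n,m},q)=1+\sum_{\substack{1\le i\le m\\ i\ \mathrm{odd}}}q^{i}\sum_{j=0}^{n-i}q^{\binom{j+1}{2}}\genfrac{[}{]}{0pt}{0}{i+j}{j}_q .
\]
\end{theorem}

The problem of proving or disproving this formula is posed in \cite{Filtering}; the edge cases $m=1$ and $m=n$ are known to hold.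

\subsection*{What to expect}
Three observations shape the answer. First, even classes add nothing: $e_2=\frac12e_1^2$, and in general $A_{n,m}=A_{n,k}$ for the largest odd $k\le m$ (Lemma~\ref{lem:P}). Second, in degrees $d\le n$ the algebra $A_{n,k}$ agrees with a polynomial ring on generators of degrees $1,3,\dots,k$ (Lemma~\ref{lem:stable}). Third, everything vanishes above degree $N_n$. The problem is to say how the product $\prod_{i\le k,\ i\ \mathrm{odd}}(1-q^i)^{-1}$ is cut off between degrees $n$ and $N_n$.

Write $[n]=\{1,\dots,n\}$, and for $S\subseteq[n]$ put $\|S\|=\sum_{i\in S}i$ and $e_S=\prod_{i\in S}e_i$. The $e_S$ form a basis of $R_n$ (Lemma~\ref{lem:squarefree}). The top degree $N_n$ is spanned by $e_{[n]}=e_1\cdots e_n$, and we let $\int_n g$ be the coefficient of $e_{[n]}$ in $g\in R_n$.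

\begin{example}\label{ex:n3}
In $R_3$ the relations are $e_1^2=2e_2$, $e_2^2=2e_1e_3$ and $e_3^2=0$. The powers of $e_1$ are
\[
1;\qquad e_1;\qquad 2e_2,\ \ 2e_1e_2;\qquad 8e_1e_3,\ \ 16e_2e_3,\ \ 16e_1e_2e_3 .
\]
So $\operatorname{Hilb}(A_{3,1},q)=1+q+\dots+q^6$, and only the basis element $e_3$ is missed. Grouped by the largest index that occurs, the nonconstant powers contribute $q$, $q^2(1+q)$ and $q^4(1+q+q^2)$, which are the terms $j=0,1,2$ of Theorem~\ref{thm:formula}. The last group spans $A_{3,1}\cap e_3R_3$, and the pairing $(u,w)\mapsto\int_3uw$ makes it dual to the span of $1,e_1,e_2$.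
\end{example}

The example suggests counting subsets. Identify a finite set $\mu$ of positive integers with a strict partition, that is, a partition with distinct parts. A \emph{gap} of $\mu$ is a positive integer below $\max\mu$ that is not in $\mu$, and we let $\operatorname{gap}(\mu)$ be the number of gaps; thus $\operatorname{gap}(\mu)=\max\mu-|\mu|$ for $\mu\ne\emptyset$, and $\operatorname{gap}(\emptyset)=0$. The set $\{3\}$ missed in Example~\ref{ex:n3} is the only subset of $[3]$ with two gaps. For any $\nu\ge 1$, the sets with maximum $\nu$ and at most one gap are $[\nu]$ and $[\nu]\setminus\{s\}$ with $1\le s<\nu$, and their sums are $N_{\nu-1}+1,\dots,N_\nu$, each once. So the subsets of $[n]$ with at most one gap give $1+q+\dots+q^{N_n}$, the largest series that an algebra generated by $e_1$ can have. For every odd $k$, the strict partitions with at most $k$ gaps have generating function $\prod_{i\le k,\ i\ \mathrm{odd}}(1-q^i)^{-1}$ (Lemma~\ref{lem:fine}), which is the right count in low degrees. The natural guess is to keep those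 that lie in $[n]$. The guess is correct, and the duality in Example~\ref{ex:n3} explains why.

\subsection*{The structure of the subalgebra}
The relation for $i=n$ in \eqref{eq:presentation} is $e_n^2=0$, and setting $e_n=0$ turns the other relations into those of $R_{n-1}$; so $R_n/e_nR_n=R_{n-1}$. Put
\[
B_{n,k}=A_{n,k}\cap e_nR_n ,
\]
and let $R_n^{\le r}$ be the span of all products of at most $r$ of the classes $e_1,\dots,e_n$, repetitions and the empty product allowed. For $u\in e_nR_n$ the number $\int_nuw$ depends only on the image of $w$ in $R_{n-1}$, because $ue_n=0$. So $u$ may be paired with elements of $R_{n-1}$.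

\begin{theorem}\label{thm:structure}
Let $k\ge1$ be odd and $n\ge1$.
\begin{enumerate}
\item[(a)] $\displaystyle\operatorname{Hilb}(A_{n,k},q)=\sum_{\mu\subseteq[n],\ \operatorname{gap}(\mu)\le k}q^{\|\mu\|}$.
\item[(b)] The map $(u,w)\mapsto\int_nuw$ is a perfect pairing between $B_{n,k}$ and $R_{n-1}^{\le k}$.
\item[(c)] The algebra $A_{n,k}$ has a basis consisting of $1$ and elements $u_\mu$, one for each nonempty $\mu\subseteq[n]$ with $\operatorname{gap}(\mu)\le k$, with the following properties, where $\nu=\max\mu$. The element $u_\mu$ lies in the ideal $(e_\nu,\dots,e_n)$, and for all $S\subseteq[\nu-1]$ with $|S|\le k$ the image of $u_\mu$ in $R_\nu$ satisfies $\int_\nu u_\mu e_S=1$ if $S=[\nu-1]\setminus\mu$ and $\int_\nu u_\mu e_S=0$ otherwise.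
\end{enumerate}
\end{theorem}

The basis in (c) is in general not a set of monomials $e_\mu$: in $R_4$ we have $e_1^4=4e_2^2=8(e_1e_3-e_4)$, so for $k=1$ we get $u_{\{1,3\}}=e_1e_3-e_4$.

\begin{corollary}\label{cor:degrees}
Let $1\le m\le n$ and let $k$ be the largest odd integer with $k\le m$. Then
\[
\dim A_{n,m}=\sum_{\substack{0\le i\le m+1\\ i\ \mathrm{even}}}\binom{n+1}{i}.
\]
If $n\le k+1$, then $A_{n,m}=R_n$. If $n\ge k+2$, then $(A_{n,m})_d\ne(R_n)_d$ exactly for $k+2\le d\le N_n-\binom{k+2}{2}$.
\end{corollary}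

\subsection*{Plan of the proof}
The spaces $B_{1,k},\dots,B_{n,k}$ are the layers of $A_{n,k}$. Proposition~\ref{prop:key} says that a nonzero element of a layer pairs nontrivially with a product of at most $k$ classes; this bounds each layer from above in each degree. For $n\ge d$ the bounds in degree $d$ add up to the known dimension of $(A_{n,k})_d$, so each bound is an equality. Sections~\ref{sec:ring} and~\ref{sec:counting} collect the algebra and the combinatorics, Section~\ref{sec:reduction} derives all results from Proposition~\ref{prop:key}, and Sections~\ref{sec:parts}--\ref{sec:key} prove that proposition. From geometry we use only the presentation \eqref{eq:presentation}, the Hilbert series of $R_n$, and Poincar\'e duality.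

\section{The ring $R_n$}\label{sec:ring}

Put $E(t)=\sum_{i=0}^ne_it^i\in R_n[t]$. The coefficient of $t^d$ in $E(t)E(-t)$ is $\sum_{a+b=d}(-1)^be_ae_b$. For odd $d$ the terms $(a,b)$ and $(b,a)$ cancel, and for $d=2i$ the sum is $(-1)^i$ times the $i$th relation in \eqref{eq:presentation}. So the relations say exactly that
\begin{equation}\label{eq:EE}
E(t)E(-t)=1 .
\end{equation}
An identity of this form says that $\log E(t)$ is odd, so the coefficients of the logarithmic derivative are better generators than the $e_i$. Put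
\[
p(t)=\frac{tE'(t)}{E(t)}=tE'(t)E(-t)\in R_n[t].
\]

\begin{lemma}\label{lem:P}
The polynomial $p(t)$ is odd: $p(t)=\sum_{j\ \mathrm{odd}}P_jt^j$ with $P_j\in(R_n)_j$. Moreover $E(t)=\exp\big(\sum_{j\ \mathrm{odd}}P_jt^j/j\big)$, and $A_{n,m}$ is generated by the $P_j$ with $j$ odd and $j\le m$. In particular $A_{n,k+1}=A_{n,k}$ for odd $k$.
\end{lemma}

\begin{proof}
Differentiating \eqref{eq:EE} gives $E'(t)E(-t)=E(t)E'(-t)$, so $E'(t)E(-t)$ is even and $p(t)$ is odd. Both $E(t)$ and the exponential are power series $Y$ with $Y(0)=1$ and $tY'=pY$; this recursion determines the coefficients of $Y$, so the two series agree. The exponential formula writes $e_i$ as a polynomial in the $P_j$ with $j\le i$, and $P_j=\sum_{a+b=j}(-1)^b\,a\,e_ae_b$ is a polynomial in $e_1,\dots,e_j$.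
\end{proof}

\begin{lemma}\label{lem:squarefree}
For every $r\ge0$ the monomials $e_S$ with $S\subseteq[n]$ and $|S|\le r$ form a basis of $R_n^{\le r}$. In particular the $e_S$, $S\subseteq[n]$, form a basis of $R_n=R_n^{\le n}$.
\end{lemma}

\begin{proof}
Take a monomial in the $e_i$ of degree $d$ with at most $r$ factors and a repeated factor $e_i^2$, and replace $e_i^2$ by $2\sum_{a\ge1}(-1)^{a+1}e_{i+a}e_{i-a}$. Each resulting monomial has degree $d$ and at most $r$ factors, and the sum of the squares of its indices has grown by $2a^2>0$. That sum is at most $d^2$, so the rewriting stops, and the $e_S$ with $|S|\le r$ span $R_n^{\le r}$. Letting $r$ be arbitrary, the $2^n$ monomials $e_S$ span $R_n$. Since $\dim R_n=2^n$ by the Hilbert series, they are linearly independent.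
\end{proof}

\begin{lemma}\label{lem:stable}
Let $k$ be odd and $d\le n$. Then $\dim(A_{n,k})_d$ is the coefficient of $q^d$ in $\prod_{i\le k,\ i\ \mathrm{odd}}(1-q^i)^{-1}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:P} the graded map $\mathbb{Q}[X_1,X_3,X_5,\dots]\to R_n$, $X_j\mapsto P_j$, with $\deg X_j=j$, is surjective. Euler's identity
\[
\prod_{i\ge1}(1+q^i)=\prod_{i\ge1}\frac{1-q^{2i}}{1-q^i}=\prod_{i\ \mathrm{odd}}\frac1{1-q^i}
\]
shows that source and target have the same dimension in each degree $d\le n$, since the factors $1+q^i$ with $i>n$ do not affect these degrees. So the map is bijective in degrees $d\le n$, and $A_{n,k}$ is the image of $\mathbb{Q}[X_1,X_3,\dots,X_k]$.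
\end{proof}

Finally, Poincar\'e duality for the compact connected complex manifold $LG(n,2n)$ says that multiplication $(R_n)_d\times(R_n)_{N_n-d}\to(R_n)_{N_n}\cong\mathbb{Q}$ is a perfect pairing for every $d$. In our notation: for every nonzero $u\in R_n$ there is $w\in R_n$ with $\int_nuw\ne0$. (For inhomogeneous $u$, choose $w$ homogeneous and dual to one nonzero component of $u$; the other components contribute nothing, since $\int_n$ vanishes outside degree $N_n$.)

\section{Counting strict partitions by gaps}\label{sec:counting}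

We use one standard fact: $\genfrac{[}{]}{0pt}{1}{a+b}{b}_q=\genfrac{[}{]}{0pt}{1}{a+b}{a}_q$ is the generating function, by size, of partitions with at most $b$ parts, each at most $a$. It has two consequences. Subtracting $j,j-1,\dots,1$ from the elements of a $j$-element set, listed in decreasing order, gives a partition with at most $j$ parts whose largest part is the number of gaps. Hence
\begin{equation}\label{eq:staircase}
\sum_{|\mu|=j,\ \operatorname{gap}(\mu)\le k}q^{\|\mu\|}=\sum_{\mu\subseteq[k+j],\ |\mu|=j}q^{\|\mu\|}=q^{\binom{j+1}2}\genfrac{[}{]}{0pt}{0}{k+j}{j}_q\qquad(j,k\ge0).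
\end{equation}
Also, with $(z;q)_s=(1-z)(1-zq)\cdots(1-zq^{s-1})$, the coefficient of $z^k$ in $1/(z;q)_{j+1}$ counts multisets of $k$ elements of $\{0,\dots,j\}$ by their sum, so
\begin{equation}\label{eq:negbin}
\sum_{k\ge0}\genfrac{[}{]}{0pt}{0}{k+j}{j}_qz^k=\frac1{(z;q)_{j+1}} .
\end{equation}

The first lemma interprets a single term of Theorem~\ref{thm:formula}.

\begin{lemma}\label{lem:term}
For $i\ge1$ and $j\ge0$, the sets $\mu$ with $\max\mu=i+j$ and $\operatorname{gap}(\mu)\in\{i-1,i\}$ have generating function $q^{i}q^{\binom{j+1}2}\genfrac{[}{]}{0pt}{1}{i+j}{j}_q$.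
\end{lemma}

\begin{proof}
Put $\nu=i+j$. Such a set is $\mu=\{\nu\}\cup T$ with $T\subseteq[\nu-1]$ and $|T|\in\{j-1,j\}$. Adjoin $0$ to $T$ when $|T|=j-1$; this is a sum-preserving bijection onto the $j$-element subsets of $\{0,\dots,\nu-1\}$. Adding $1$ to every element gives the $j$-element subsets of $[\nu]$ and raises the sum by $j$. By \eqref{eq:staircase} the generating function is $q^{\nu}q^{-j}q^{\binom{j+1}2}\genfrac{[}{]}{0pt}{1}{\nu}{j}_q$, and $\nu-j=i$.
\end{proof}

The second lemma is essentially due to N.~J.~Fine.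

\begin{lemma}\label{lem:fine}
For odd $k\ge1$, summing over all strict partitions,
\[
\sum_{\operatorname{gap}(\mu)\le k}q^{\|\mu\|}=\prod_{i\le k,\ i\ \mathrm{odd}}\frac1{1-q^i}.
\]
\end{lemma}

\begin{proof}
For $k\ge0$ call the left side $G_k$. By \eqref{eq:staircase} and \eqref{eq:negbin}, in $\mathbb{Q}[[z,q]]$,
\[
F(z)=\sum_{k\ge0}G_kz^k=\sum_{j\ge0}\frac{q^{\binom{j+1}2}}{(z;q)_{j+1}},\qquad (1-z)F(z)=\sum_{j\ge0}\frac{q^{\binom{j+1}2}}{(zq;q)_{j}} .
\]
In the last sum the term $j=0$ is $1$. Remove it, shift $j$ by one, and use $\binom{j+2}2=\binom{j+1}2+j+1$: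
\begin{align*}
z\big((1-z)F(z)-1\big)&=\sum_{j\ge0}q^{\binom{j+1}2}\frac{zq^{j+1}}{(zq;q)_{j+1}}
=\sum_{j\ge0}q^{\binom{j+1}2}\Big(\frac1{(zq;q)_{j+1}}-\frac1{(zq;q)_j}\Big)\\
&=F(zq)-(1-z)F(z).
\end{align*}
Thus $(1-z^2)F(z)=F(zq)+z$. The coefficient of $z$ gives $(1-q)G_1=1$, and the coefficient of $z^k$ gives $(1-q^k)G_k=G_{k-2}$ for $k\ge2$. Induction over odd $k$ finishes the proof.
\end{proof}

\section{From short products to the Hilbert series}\label{sec:reduction}

Poincar\'e duality holds in $R_n$ but does not pass to the subalgebra. For instance, Theorem~\ref{thm:structure}(a) gives $\operatorname{Hilb}(A_{5,3},q)=\prod_{i=1}^5(1+q^i)-q^5$, because $\{5\}$ is the only subset of $[5]$ with more than three gaps, and this polynomial of degree $15$ is not palindromic. What survives is a duality for each layer $B_{n,k}$. The following proposition, proved in Section~\ref{sec:key}, is its nontrivial half.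

\begin{proposition}\label{prop:key}
Let $k\ge1$ be odd, $n\ge1$, and $0\ne u\in B_{n,k}$. Then $\int_nuw\ne0$ for some $w\in R_n^{\le k}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
Fix the odd integer $k$. For $\nu\ge1$ the quotient map $R_\nu\to R_{\nu-1}$ sends $A_{\nu,k}$ onto $A_{\nu-1,k}$ with kernel $B_{\nu,k}$, and $A_{0,k}=\mathbb{Q}$. Hence for all $n$
\begin{equation}\label{eq:layers}
\operatorname{Hilb}(A_{n,k},q)=1+\sum_{\nu=1}^n\operatorname{Hilb}(B_{\nu,k},q).
\end{equation}

\emph{Upper bound.} The image of $R_\nu^{\le k}$ in $R_{\nu-1}$ is $R_{\nu-1}^{\le k}$, a graded subspace. By Proposition~\ref{prop:key} the pairing embeds $(B_{\nu,k})_d$ in the dual of $(R_{\nu-1}^{\le k})_{N_\nu-d}$. By Lemma~\ref{lem:squarefree} this last space has as basis the $e_S$ with $S\subseteq[\nu-1]$, $|S|\le k$ and $\|S\|=N_\nu-d$. The map $S\mapsto\mu=[\nu]\setminus S$ is a bijection from subsets of $[\nu-1]$ to sets with maximum $\nu$; the set of gaps of $\mu$ is $S$, and $\|\mu\|=N_\nu-\|S\|$. Therefore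
\begin{equation}\label{eq:bound}
\dim(B_{\nu,k})_d\le h_{\nu,d}:=\#\{\mu:\ \max\mu=\nu,\ \operatorname{gap}(\mu)\le k,\ \|\mu\|=d\}.
\end{equation}

\emph{Equality.} For $d=0$ both sides of \eqref{eq:bound} vanish. Let $d\ge1$, and let $n\ge d$ be arbitrary. By \eqref{eq:layers} and Lemmas~\ref{lem:stable} and~\ref{lem:fine}, the sum $\sum_{\nu\le n}\dim(B_{\nu,k})_d$ is the number of strict partitions of $d$ with at most $k$ gaps. Such a partition has $1\le\max\mu\le d\le n$, so this number is $\sum_{\nu\le n}h_{\nu,d}$. The two sums are equal and \eqref{eq:bound} holds term by term, so equality holds in \eqref{eq:bound} for all $\nu\le n$. Since $n$ can be taken as large as we like, equality holds for all $\nu\ge 1$ and all $d$. With \eqref{eq:layers} this is (a). The embedding of $B_{\nu,k}$ in the dual of $R_{\nu-1}^{\le k}$ is now a bijection, which is (b).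

\emph{The basis.} For $1\le\nu\le n$ let $\{v_\mu\}$ be the basis of $B_{\nu,k}$ dual under (b) to the basis $\{e_S\}$ of $R_{\nu-1}^{\le k}$, with $v_\mu$ dual to $e_S$ for $S=[\nu-1]\setminus\mu$; the indices are the sets $\mu$ with maximum $\nu$ and at most $k$ gaps. Choose a preimage $u_\mu$ of $v_\mu$ under the surjection $A_{n,k}\to A_{\nu,k}$. Since $v_\mu\in e_\nu R_\nu$, the element $u_\mu$ lies in the kernel of $R_n\to R_{\nu-1}$, which is $(e_\nu,\dots,e_n)$. Suppose $c_0+\sum_\mu c_\mu u_\mu=0$. Mapping to $R_0$ gives $c_0=0$. If $c_\mu=0$ whenever $\max\mu<\nu$, mapping to $R_\nu$ kills the $u_\mu$ with $\max\mu>\nu$ and leaves $\sum_{\max\mu=\nu}c_\mu v_\mu=0$, so these $c_\mu$ vanish too. Thus $1$ and the $u_\mu$ are linearly independent, and by (a) their number is $\dim A_{n,k}$.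
\end{proof}

The parity of $k$ enters this argument through Lemma~\ref{lem:fine}, and (a) fails for even $k$: we have $A_{3,2}=A_{3,1}$, while the set $\{3\}$ has two gaps.

\begin{proof}[Proof of Theorem~\ref{thm:formula}]
Let $k$ be the largest odd integer with $k\le m$, so $A_{n,m}=A_{n,k}$ by Lemma~\ref{lem:P}. In Theorem~\ref{thm:structure}(a) the empty set contributes $1$. For a nonempty $\mu\subseteq[n]$ with $\operatorname{gap}(\mu)\le k$ there is exactly one odd $i\le k$ with $\operatorname{gap}(\mu)\in\{i-1,i\}$, and $\max\mu\ge\operatorname{gap}(\mu)+1\ge i$. So $\max\mu=i+j$ with $0\le j\le n-i$. Summing Lemma~\ref{lem:term} over these pairs $(i,j)$ gives the formula.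
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:degrees}]
Put $q=1$ in Theorem~\ref{thm:formula}. Pascal's rule gives $\sum_{j=0}^{n-i}\binom{i+j}{j}=\binom{n+1}{i+1}$, and $i+1$ runs through the even integers from $2$ to $m+1$; the term $1$ is $\binom{n+1}0$.

By Theorem~\ref{thm:structure}(a) and Lemma~\ref{lem:squarefree}, $\dim(R_n)_d-\dim(A_{n,m})_d$ is the number of $\mu\subseteq[n]$ with $\|\mu\|=d$ and $\operatorname{gap}(\mu)\ge k+1$. Such a set with maximum $\nu$ is $\{\nu\}\cup T$ with $T\subseteq[\nu-1]$ and $|T|\le\nu-k-2$. This forces $\nu\ge k+2$, so nothing is missing if $n\le k+1$. Fix $\nu\ge k+2$. The largest value of $\|T\|$ is $N_{\nu-1}-N_{k+1}$, attained by $T=\{k+2,\dots,\nu-1\}$. Every smaller value down to $0$ occurs: if $T\neq\emptyset$ has minimum $t$, replace $t$ by $t-1$ when $t\ge2$ and delete it when $t=1$; this lowers $\|T\|$ by one and does not raise $|T|$. So the sets with maximum $\nu$ realize exactly the degrees in the interval $[\nu,N_\nu-N_{k+1}]$. This interval contains $\nu$ and the next one starts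 at $\nu+1$, so consecutive intervals overlap or are adjacent, and both endpoints increase with $\nu$. The union over $k+2\le\nu\le n$ is $[k+2,N_n-N_{k+1}]$, and $N_{k+1}=\binom{k+2}2$.
\end{proof}

\section{Integration by parts}\label{sec:parts}

Fix $n\ge1$ and write $N=N_n$ and $\int=\int_n$. To prove Proposition~\ref{prop:key} we must turn the hypothesis that $u$ is a polynomial in $P_1,P_3,\dots,P_k$ into a statement about the numbers $\int uw$. Derivations detect the hypothesis through the chain rule. We construct derivations $\delta_m$ of $R_n$ that shift the index of $P_j$ by $2m$, and we compute how to move them across the integral. For this we write the integral as a residue.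

Let $\Lambda=\mathbb{Q}[y_1,\dots,y_n]^{S_n}$ be the ring of symmetric polynomials. It is the polynomial ring on the elementary symmetric polynomials $e_i(y)$, which we identify with the generators $e_i$, so that $E(t)=\prod_a(1+y_at)$. Then $E(t)E(-t)=\prod_a(1-y_a^2t^2)$, and by \eqref{eq:EE}
\[
R_n=\Lambda/I,\qquad I=\big(e_i(y_1^2,\dots,y_n^2):1\le i\le n\big).
\]
Let $p_j=\sum_ay_a^j$ for $j\ge 0$, so $p_0=n$. By Newton's identities in the variables $y_a^2$, each $p_{2s}$ with $s\ge1$ is a polynomial without constant term in the $e_i(y^2)$ and conversely, so $I=(p_2,p_4,p_6,\dots)$. From $tE'(t)/E(t)=\sum_ay_at/(1+y_at)=\sum_{j\ge1}(-1)^{j-1}p_jt^j$ we see that $P_j$ is the image of $p_j$ for odd $j$.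

For a Laurent polynomial $h$ in $y_1,\dots,y_n$ let $\operatorname{Res}h$ be the coefficient of $(y_1\cdots y_n)^{-1}$. Put $\Delta(y)=\prod_{a<b}(y_a-y_b)$, $\Delta(y^2)=\prod_{a<b}(y_a^2-y_b^2)$ and
\[
W=\frac{\Delta(y)\Delta(y^2)}{(y_1\cdots y_n)^{2n}}=\prod_{a<b}(y_a-y_b)^2(y_a+y_b)\prod_ay_a^{-2n},\qquad \rho(g)=\operatorname{Res}(gW)\quad(g\in\Lambda).
\]
So $\rho(g)$ is the coefficient of $(y_1\cdots y_n)^{2n-1}$ in the polynomial $g\,\Delta(y)\Delta(y^2)$.

\begin{lemma}\label{lem:residue}
The functional $\rho$ vanishes on $I$, and the functional that it induces on $R_n$ is a nonzero multiple of $\int$.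
\end{lemma}

\begin{proof}
Put $z_a=y_a^2$ and let $1\le i\le n$. The polynomial $e_i(z)\Delta(z)$ changes sign under transpositions, so the exponents in each of its monomials are pairwise distinct. If they were all at most $n-1$, they would be $0,\dots,n-1$ and the degree would be $\binom n2$; but the degree is $\binom n2+i$. So each monomial is divisible by some $z_a^n=y_a^{2n}$, and no polynomial multiple of it contains $(y_1\cdots y_n)^{2n-1}$. Hence $\rho(I)=0$.

For homogeneous $g$, $\rho(g)\ne0$ requires $\deg g=n(2n-1)-3\binom n2=N$. Since $(R_n)_N$ is one-dimensional, it remains to find one $g$ with $\rho(g)\ne0$. The alternating polynomial $\det(y_a^{2b-1})_{a,b\le n}$ is divisible by $\Delta(y)$; let $g\in\Lambda$ be the quotient. As $\Delta(y^2)=\pm\det(y_a^{2b-2})$, we need the coefficient of $(y_1\cdots y_n)^{2n-1}$ in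
\[
\sum_{\tau,\sigma\in S_n}\operatorname{sgn}(\tau)\operatorname{sgn}(\sigma)\prod_ay_a^{2\tau(a)+2\sigma(a)-3}.
\]
The contributing pairs are those with $\tau(a)=n+1-\sigma(a)$ for all $a$. There are $n!$ of them, and for each $\operatorname{sgn}(\tau)\operatorname{sgn}(\sigma)$ is the sign of the permutation $b\mapsto n+1-b$. So $\rho(g)=\pm n!$.
\end{proof}

For $m\ge0$ the derivation $\partial^{(m)}=\sum_ay_a^{2m+1}\partial/\partial y_a$ of $\Lambda$ satisfies $\partial^{(m)}p_j=jp_{j+2m}$. The exponent $2m+1$ is odd so that the parity of $j$ is kept: the generators $p_{2s}$ of $I$ go into $I$, and by the Leibniz rule $\partial^{(m)}I\subseteq I$. We obtain a derivation $\delta_m$ of $R_n$, of degree $2m$, with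
\[
\delta_mP_j=jP_{j+2m}\qquad(j\ \text{odd}).
\]

\begin{lemma}\label{lem:parts}
Put $T_0=-N$ and $T_m=\frac12\sum P_aP_b$ for $m\ge1$, the sum over ordered pairs of odd positive integers with $a+b=2m$. Then $\int(\delta_mg+T_mg)=0$ for all $g\in R_n$ and $m\ge0$.
\end{lemma}

For $m=0$ this says that $\int$ lives in degree $N$, since $\delta_0$ multiplies an element of degree $d$ by $d$. For $n=2$, $m=1$, $g=e_1$ it reads $\int(-e_1e_2+e_1e_2)=0$, because $P_3=-e_1e_2$ and $T_1=\frac12e_1^2=e_2$.

\begin{proof}
A partial derivative $\partial h/\partial y_a$ of a Laurent polynomial contains no term with $y_a^{-1}$, so its residue is zero. For $g\in\Lambda$,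
\[
\sum_a\frac{\partial}{\partial y_a}\big(y_a^{2m+1}gW\big)=\big(\partial^{(m)}g+c_mg\big)W,\qquad c_m=(2m+1)p_{2m}+\frac{\partial^{(m)}W}{W},
\]
so $\rho(\partial^{(m)}g+c_mg)=0$ once we know $c_m\in\Lambda$. The logarithmic derivative of the product $W$ is
\[
\frac{\partial^{(m)}W}{W}=-2np_{2m}+\sum_{a<b}\Big(2\,\frac{y_a^{2m+1}-y_b^{2m+1}}{y_a-y_b}+\frac{y_a^{2m+1}+y_b^{2m+1}}{y_a+y_b}\Big).
\]
The two quotients are $\sum_{i+j=2m}y_a^iy_b^j$ and $\sum_{i+j=2m}(-1)^iy_a^iy_b^j$, with $i,j\ge0$. Both are symmetric in $a,b$, so $\sum_{a<b}=\frac12\sum_{a\ne b}$, and $\sum_{a\ne b}y_a^iy_b^j=p_ip_j-p_{i+j}$. Hence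
\[
c_m=(2m+1-2n)p_{2m}+\tfrac12\sum_{i+j=2m}\big(2+(-1)^i\big)(p_ip_j-p_{2m})\in\Lambda .
\]
For $m=0$ this is $(1-2n)n+\frac32(n^2-n)=-N$. For $m\ge1$ we have $p_{2m}\in I$, and $p_ip_j\in I$ when $i,j$ are even, since one of them is positive. The terms with $i,j$ odd have coefficient $\frac12(2-1)$. So the image of $c_m$ in $R_n$ is $T_m$, and Lemma~\ref{lem:residue} finishes the proof.
\end{proof}

Put $\delta(t)=\sum_mt^{2m}\delta_m$ and $T(t)=\sum_mt^{2m}T_m$. Both sums are finite, since $R_n$ vanishes above degree $N$, and $T(t)=\frac12p(t)^2-N$. Lemma~\ref{lem:parts} becomes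
\begin{equation}\label{eq:parts}
\int\Big(\delta(t)g+\big(\tfrac12p(t)^2-N\big)g\Big)=0\qquad(g\in R_n).
\end{equation}

\section{Differential equations for the pairing with products}\label{sec:equations}

Proposition~\ref{prop:key} concerns the pairing of $u$ with products of classes, so we collect these numbers in one polynomial. Let $r\ge1$, let $x_0,\dots,x_{r-1}$ be variables, $K=\mathbb{Q}(x_0,\dots,x_{r-1})$, and extend $\int$ and $\delta_m$ $K$-linearly to $R_n\otimes K$. Put $D=E(x_0)\cdots E(x_{r-1})$ and, for $\varphi\in R_n$,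
\begin{equation}\label{eq:bracket}
\langle\varphi\rangle=\int\varphi D=\sum_{\alpha\in\{0,\dots,n\}^r}\Big(\int\varphi\,e_{\alpha_0}\cdots e_{\alpha_{r-1}}\Big)x^\alpha,\qquad x^\alpha=x_0^{\alpha_0}\cdots x_{r-1}^{\alpha_{r-1}} .
\end{equation}
Let $\theta_a=x_a\,\partial/\partial x_a$, acting on the factor $K$; it commutes with $\int$ and with multiplication by elements of $R_n$. The definition of $p$ gives
\begin{equation}\label{eq:theta}
\theta_aD=p(x_a)D .
\end{equation}
So multiplication by $p(x_a)$ under the integral is the operator $\theta_a$ outside it. The identity \eqref{eq:parts} involves $p(t)$, and this tells us to substitute $t=x_c$, which yields one equation for each $c$. Define operators on $K$, for $0\le c\le r-1$ and $i\ge1$, by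
\[
\mathcal{L}_c=\tfrac12(\theta_c^2+\theta_c)+\sum_{a\ne c}\Big(\frac{x_a^2}{x_a^2-x_c^2}\,\theta_a-\frac{x_ax_c}{x_a^2-x_c^2}\,\theta_c\Big)-N,\qquad
\omega_{c,i}=\begin{cases}x_c^{-i}\theta_c,&i\ \text{odd},\\ x_c^{-i},&i\ \text{even}.\end{cases}
\]

\begin{proposition}\label{prop:system}
Let $k$ be odd, $u\in A_{n,k}$, $r\ge1$ and $f=\langle u\rangle$. There are polynomials $\Phi_1,\dots,\Phi_k\in\mathbb{Q}[x_0,\dots,x_{r-1}]$, not depending on $c$, such that
\begin{equation}\label{eq:system}
\mathcal{L}_cf=\sum_{i=1}^k\omega_{c,i}\Phi_i\qquad(c=0,\dots,r-1).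
\end{equation}
\end{proposition}

\begin{proof}
In this proof $j$ and $l$ run over odd positive integers. By Lemma~\ref{lem:P}, $u=U(P_1,P_3,\dots,P_k)$ for a polynomial $U$ in $X_1,X_3,\dots,X_k$. Put $\psi_j=j\,(\partial U/\partial X_j)(P_1,\dots,P_k)\in R_n$. The chain rule gives $\delta_mu=\sum_{j\le k}\psi_jP_{j+2m}$, with $\psi_j$ independent of $m$. Apply \eqref{eq:parts} to each coefficient of $g=uD$ and use the Leibniz rule:
\begin{equation}\label{eq:twosides}
\int u\,\Big(\delta(t)D+\big(\tfrac12p(t)^2-N\big)D\Big)=-\sum_{j\le k}\int\psi_j\Big(\sum_{m\ge0}t^{2m}P_{j+2m}\Big)D .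
\end{equation}
This is an identity of polynomials in $t,x_0,\dots,x_{r-1}$, and we put $t=x_c$.

\emph{Left side.} Applying $\delta_m$ to $E(x)=\exp(\sum_jP_jx^j/j)$ gives $\delta_mE(x)=E(x)\sum_jP_{j+2m}x^j$. Collecting terms with $j+2m=l$,
\[
\delta(t)E(x)=E(x)H(x,t),\qquad H(x,t)=\sum_lP_l\,\big(x^l+x^{l-2}t^2+\dots+xt^{l-1}\big),
\]
and $\delta(t)D=\sum_aH(x_a,t)D$. The bracket is the geometric sum $x(x^{l+1}-t^{l+1})/(x^2-t^2)$, so $H(x,t)=x\big(xp(x)-tp(t)\big)/(x^2-t^2)$. For $a\ne c$, \eqref{eq:theta} gives
\[
H(x_a,x_c)D=\Big(\frac{x_a^2}{x_a^2-x_c^2}\theta_a-\frac{x_ax_c}{x_a^2-x_c^2}\theta_c\Big)D .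
\]
For $a=c$ the bracket has $\frac{l+1}2$ equal terms, so $H(x_c,x_c)=\frac12\big(p(x_c)+x_cp'(x_c)\big)$. Applying $\theta_c$ to \eqref{eq:theta} gives $\theta_c^2D=\big(p(x_c)^2+x_cp'(x_c)\big)D$. Hence
\[
\big(H(x_c,x_c)+\tfrac12p(x_c)^2\big)D=\tfrac12(\theta_c^2+\theta_c)D,
\]
and the left side of \eqref{eq:twosides} at $t=x_c$ is $\int u\,\mathcal{L}_cD=\mathcal{L}_cf$.

\emph{Right side.} We have $\sum_mt^{2m}P_{j+2m}=t^{-j}p(t)-\sum_{l<j}t^{-(j-l)}P_l$. By \eqref{eq:theta} the right side of \eqref{eq:twosides} at $t=x_c$ is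
\[
-\sum_{j\le k}x_c^{-j}\theta_c\langle\psi_j\rangle+\sum_{l<j\le k}x_c^{-(j-l)}\langle\psi_jP_l\rangle .
\]
The differences $i=j-l$ are even with $2\le i\le k-1$. So \eqref{eq:system} holds with $\Phi_i=-\langle\psi_i\rangle$ for odd $i\le k$ and $\Phi_i=\sum_{i<j\le k}\langle\psi_jP_{j-i}\rangle$ for even $i\le k-1$.
\end{proof}

We know nothing about the $\Phi_i$ except their number. The system \eqref{eq:system} has $r$ equations and $k$ unknown polynomials, so it should constrain $f$ as soon as $r\ge k+1$. The case $k=1$ shows how.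

\begin{example}\label{ex:k1}
Let $k=1$. Then $\omega_{c,1}=\partial_c:=\partial/\partial x_c$, and \eqref{eq:system} says $\mathcal{L}_cf=\partial_c\Phi_1$ for all $c$.

For $r=1$ this is no condition on $f$, since every polynomial has an antiderivative. With $n=3$ and $u=e_1^4$, Example~\ref{ex:n3} gives $f=8x_0^2$ and $\Phi_1=-\langle4e_1^3\rangle=-8x_0^3$, and indeed $\mathcal{L}_0f=(3-6)\,8x_0^2=\partial_0\Phi_1$.

For $r=2$ mixed partial derivatives commute, so
\begin{equation}\label{eq:closed}
\partial_1\mathcal{L}_0f=\partial_0\mathcal{L}_1f .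
\end{equation}
Suppose $u\in B_{n,1}$ pairs to zero with $1,e_1,\dots,e_n$ but not with some product $e_ae_b$. By \eqref{eq:bracket}, $f\ne0$, $f$ is divisible by $x_0x_1$, and $f$ has degree at most $n-1$ in $x_0$ because $ue_n=0$. Write $f=x_0^a\,\phi(x_1)+(\text{lower powers of }x_0)$ with $\phi\ne0$; then $x_1$ divides $\phi$, so $\phi'\ne0$. Expand the rational coefficients of $\mathcal{L}_0$ and $\mathcal{L}_1$ in powers of $x_1/x_0$. In $\mathcal{L}_0$ both expansions start with a positive power, so these terms lower the degree in $x_0$; in $\mathcal{L}_1$ no term raises it. So the right side of \eqref{eq:closed} has degree at most $a-1$ in $x_0$, while on the left the coefficient of $x_0^a$ is $\big(\binom{a+1}2-N\big)\phi'(x_1)$. This is nonzero because $a\le n-1$, a contradiction.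

One polynomial shows that both hypotheses on $u$ are needed. Let $f=x_0^2x_1+x_0x_1^2$. Then $\frac12(\theta_0^2+\theta_0)f=3x_0^2x_1+x_0x_1^2$ and $x_1\theta_1f-x_0\theta_0f=2x_0x_1(x_1^2-x_0^2)$, so $\mathcal{L}_0f=(3-N)f$, and $\mathcal{L}_1f=(3-N)f$ by symmetry.
For $n=3$ we have $f=\langle e_3\rangle$. The class $e_3$ lies in $e_3R_3$ and pairs to zero with $R_3^{\le1}$, but it is not in $A_{3,1}$; accordingly \eqref{eq:closed} fails, as $N=6$ and $\partial_1f\ne\partial_0f$.
For $n=2$ we have $f=\langle1\rangle$. The class $1$ lies in $A_{2,1}$ and pairs to zero with $R_2^{\le1}$, but it is not in $e_2R_2$; here $N=3$, equation \eqref{eq:closed} holds, and the factor $\binom{a+1}2-N$ vanishes because $a=2=n$.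
\end{example}

\section{Elimination and leading terms}\label{sec:key}

The general proof needs a replacement for \eqref{eq:closed} and a replacement for the degree in $x_0$.

\subsection*{Elimination}
If the $\omega_{c,i}$ were scalars, $k+1$ of the equations \eqref{eq:system} would say that the column $(\mathcal{L}_cf)_c$ is a combination of the $k$ columns $(\omega_{c,i})_c$, and the determinant of these $k+1$ columns would vanish. The $\omega_{c,i}$ are differential operators, and two of them with the same $c$ need not commute. But a term of a determinant takes one entry from each row, and operators in different rows involve different variables. This is all that the cancellation requires.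

\begin{lemma}\label{lem:elim}
Let $V$ be a vector space over $\mathbb{Q}$ and let $\omega_{s,i}$ $(0\le s\le k,\ 1\le i\le k)$ be linear operators on $V$ such that $\omega_{s,i}$ and $\omega_{s',i'}$ commute whenever $s\ne s'$. Let $\Phi_1,\dots,\Phi_k\in V$ and $g_s=\sum_{i=1}^k\omega_{s,i}\Phi_i$. Then
\[
\sum_\pi\operatorname{sgn}(\pi)\Big(\prod_{s\ne\pi^{-1}(0)}\omega_{s,\pi(s)}\Big)g_{\pi^{-1}(0)}=0,
\]
where $\pi$ runs over the permutations of $\{0,1,\dots,k\}$.
\end{lemma}

\begin{proof}
Insert the definition of $g_s$ and fix $i$. For a permutation $\pi$ put $c=\pi^{-1}(0)$ and $d=\pi^{-1}(i)$. The operator that the $\pi$-term applies to $\Phi_i$ is $\operatorname{sgn}(\pi)\,\omega_{c,i}\,\omega_{d,i}\prod_{s\ne c,d}\omega_{s,\pi(s)}$, a product of commuting factors. Exchanging the values $0$ and $i$ of $\pi$ swaps $c$ and $d$, keeps this product, and reverses the sign. So the terms cancel in pairs.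
\end{proof}

For $k=1$ the lemma gives $\omega_{1,1}g_0-\omega_{0,1}g_1=0$, which is \eqref{eq:closed}.

\subsection*{Leading terms of rational functions}
With more variables we compare degrees in $x_0$ first, then in $x_1$, and so on, and the comparison must make sense for rational functions. Order $\mathbb{Z}^r$ lexicographically: $\alpha>\beta$ if the first nonzero entry of $\alpha-\beta$ is positive. This is a total order, and it is invariant under translation. For a nonzero polynomial $G$ let $\lambda(G)$ be the largest exponent of a monomial of $G$; the leading term of $G$ is that monomial with its coefficient. Leading terms multiply, so for $0\ne F=G/H\in K$ the quotient of the leading terms of $G$ and $H$ depends only on $F$. We call it the leading term of $F$ and write $\lambda(F)=\lambda(G)-\lambda(H)$ for its exponent; then $\lambda(FF')=\lambda(F)+\lambda(F')$. For $\alpha\in\mathbb{Z}^r$ put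
\[
V_\alpha=\{0\}\cup\{F\ne0:\lambda(F)\le\alpha\},\qquad V_{<\alpha}=\{0\}\cup\{F\ne0:\lambda(F)<\alpha\}.
\]

\begin{lemma}\label{lem:lead}
Let $\alpha,\beta\in\mathbb{Z}^r$ and $0\le a,c\le r-1$.
\begin{enumerate}
\item[(i)] $V_\alpha$ and $V_{<\alpha}$ are $\mathbb{Q}$-subspaces of $K$, $V_\alpha V_\beta\subseteq V_{\alpha+\beta}$, $V_\alpha V_{<\beta}\subseteq V_{<\alpha+\beta}$, and $V_\alpha/V_{<\alpha}$ is one-dimensional, spanned by the class of $x^\alpha$. If $F$ has leading term $\gamma x^\alpha$, its class is $\gamma x^\alpha$.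
\item[(ii)] $\theta_a$ preserves $V_\alpha$ and $V_{<\alpha}$ and acts on $V_\alpha/V_{<\alpha}$ as the scalar $\alpha_a$.
\item[(iii)] $\mathcal{L}_c$ preserves $V_\alpha$ and $V_{<\alpha}$ and acts on $V_\alpha/V_{<\alpha}$ as the scalar $\frac12\alpha_c(\alpha_c+1)+\sum_{a<c}\alpha_a-N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $F=G/H$, $F'=G'/H$ and $F+F'$ are nonzero, then $\lambda(G+G')\le\max(\lambda(G),\lambda(G'))$ gives $\lambda(F+F')\le\max(\lambda(F),\lambda(F'))$. So both sets are subspaces. The inclusions follow from the additivity of $\lambda$. If $F=G/H$ has leading term $\gamma x^\alpha$, then in the Laurent polynomial $G-\gamma x^\alpha H$ the leading terms cancel, so $F-\gamma x^\alpha=(G-\gamma x^\alpha H)/H\in V_{<\alpha}$. Finally $x^\alpha\notin V_{<\alpha}$.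

(ii) For a nonzero polynomial $G$, the operator $\theta_a$ only rescales monomials, so $\theta_aG/G\in V_0$. For $0\ne F=G/H$ we have $\theta_aF=F\cdot(\theta_aG/G-\theta_aH/H)\in F\,V_0$, which gives the first claim by (i). The second follows from $\theta_ax^\alpha=\alpha_ax^\alpha$.

(iii) Let $a\ne c$, and let $b$ be the smaller and $b'$ the larger of the two indices. The leading term of $x_a^2-x_c^2$ is $\pm x_b^2$, with sign $+$ if $b=a$. So $x_a^2/(x_a^2-x_c^2)$ has leading term $1$ if $a<c$, and leading term $-x_{b'}^2/x_b^2$, hence lies in $V_{<0}$, if $a>c$. Also $x_ax_c/(x_a^2-x_c^2)$ has leading term $\pm x_{b'}/x_b$ and lies in $V_{<0}$. By (i), multiplication by an element of $V_0$ preserves both spaces and acts on the quotient as $1$ or $0$ according as the element is congruent to $1$ or $0$ modulo $V_{<0}$. Combine this with (ii).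
\end{proof}

Only for $c=0$ is the scalar in (iii) free of the sum $\sum_{a<c}\alpha_a$, and so bounded away from zero by a bound on $\alpha_0$ alone. The proof works because the dominant term of the determinant is one in which $\mathcal{L}_0$ appears.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $0\ne u\in B_{n,k}$. By Poincar\'e duality and $R_n=R_n^{\le n}$ there is a smallest $r\ge 0$ such that $u$ pairs nontrivially with $R_n^{\le r}$. Suppose $r\ge k+1$, and let $f=\langle u\rangle\in\mathbb{Q}[x_0,\dots,x_{r-1}]$. By \eqref{eq:bracket} the coefficients of $f$ are the pairings of $u$ with all products of at most $r$ classes, so $f\ne0$. Let $\gamma x^\alpha$ be its leading term. Then: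
\begin{enumerate}
\item[(A)] $\alpha_s\ge1$ for all $s$, because a monomial with a zero exponent has as coefficient a pairing with at most $r-1$ classes, which vanishes by minimality of $r$;
\item[(B)] $\alpha_0\le n-1$, because $u\in e_nR_n$ and $e_n^2=0$ give $ue_n=0$.
\end{enumerate}
Since $u\in A_{n,k}$, Proposition~\ref{prop:system} applies, and since $r\ge k+1$, the equations for $c=0,\dots,k$ are available. The operator $\omega_{s,i}$ involves only $x_s$ and $\theta_s$, so Lemma~\ref{lem:elim} with $V=K$ and $g_s=\mathcal{L}_sf$ gives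
\begin{equation}\label{eq:sigma}
\sum_\pi\operatorname{sgn}(\pi)\,x^{-\pi}\Big(\prod_{s:\ \pi(s)\ \mathrm{odd}}\theta_s\Big)\mathcal{L}_{\pi^{-1}(0)}f=0,\qquad x^{-\pi}=\prod_{s=0}^kx_s^{-\pi(s)} .
\end{equation}
Regard $\pi$ as the vector $(\pi(0),\dots,\pi(k),0,\dots,0)\in\mathbb{Z}^r$. By Lemma~\ref{lem:lead} the $\pi$-term lies in $V_{\alpha-\pi}$. The identity permutation $\iota=(0,1,\dots,k,0,\dots,0)$ is lexicographically smaller than every other $\pi$, so $\alpha-\pi<\alpha-\iota$ for $\pi\ne\iota$, and these terms lie in $V_{<\alpha-\iota}$. By Lemma~\ref{lem:lead}(ii) and (iii) with $c=0$, the class of the left side of \eqref{eq:sigma} in $V_{\alpha-\iota}/V_{<\alpha-\iota}$ is therefore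
\[
\gamma\,\alpha_1\alpha_3\cdots\alpha_k\,\Big(\binom{\alpha_0+1}2-N_n\Big)\,x^{\alpha-\iota}.
\]
Here $\gamma\ne0$, the product $\alpha_1\alpha_3\cdots\alpha_k$ is nonzero by (A), and $\binom{\alpha_0+1}2\le N_{n-1}<N_n$ by (B). So the class is nonzero, which contradicts \eqref{eq:sigma}. Hence $r\le k$.
\end{proof}

This completes the proofs of Theorems~\ref{thm:formula} and~\ref{thm:structure} and of Corollary~\ref{cor:degrees}.

\begin{thebibliography}{9}

\bibitem{Filtering}
\emph{Filtering Grassmannian Cohomology Via K-Schur Functions},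
\texttt{http://www.math.umn.edu/\allowbreak\textasciitilde reiner/\allowbreak REU/\allowbreak REU2020notes/\allowbreak q\_Binomials\_and\_the\_\allowbreak Grassmannian.pdf}.

\end{thebibliography}
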